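# Bandwidth and treespan agree on interval graphs

## 1. The guess that a branching tree gains nothing on interval graphs

The first guess is *yes*. Here is the question, and why one guesses this.

The bandwidth of a graph asks us to place the vertices on a line so that no edge is long. The treespan asks for the same economy, but the line may be replaced by a tree. A tree can branch, so treespan can only be smaller. An interval graph, however, is already spread out along a line, and it seems that branching should not help. So one guesses that bandwidth and treespan are equal on interval graphs. The question whether this is so, and if not, whether treespan is polynomial on interval graphs, is Open problem 2 of "Computation of Treespan". We will prove that the guess is right. First we make it precise and test it.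

All graphs $G=(V,E)$ are finite and simple with $n=|V|\ge1$. We write $N(v)$ for the set of neighbors of $v$, put $N[v]=N(v)\cup\{v\}$, and write $u\sim v$ for adjacency.

**Definition (bandwidth).** $bw(G)=\min_f\max_{uv\in E}|f(u)-f(v)|$ over all bijections $f:V\to\{1,\dots,n\}$. We call $f$ a *layout* and the inner maximum its *width* (0 if there are no edges).

**Definition (tree decomposition).** A pair $(\{X_i\}_{i\in I},T)$, where $T$ is a tree on node set $I$ and each bag $X_i$ is a subset of $V$, such that (i) $\bigcup_iX_i=V$; (ii) every edge of $G$ lies in some bag; (iii) for each $v$ the nodes whose bags contain $v$ induce a connected subtree $T_v$ of $T$.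

**Definition (ordered tree decomposition, treespan).** A tree decomposition is *ordered* if $T$ is rooted at a node $r$ with $|X_r|=1$ and $|X_j\setminus X_i|\le1$ for every node $j$ with parent $i$: each bag introduces at most one new vertex. The *span* of $v$ is $|T_v|-1$, the number of bags containing $v$, minus one. The *treespan* $ts(G)$ is the minimum, over all ordered tree decompositions, of the maximum span of a vertex.

This parameter was introduced by Fomin, Heggernes and Telle. For a small example, take the path $a-b-c$ and the bags $\{a\},\{a,b\},\{b,c\}$ along a path rooted at the first bag. The spans of $a,b,c$ are $1,1,0$.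

**Definition (interval graph).** $G$ is an interval graph if one can assign to each vertex $v$ a (non-empty) interval $f(v)$ of the real line so that, for $u\ne v$, $uv\in E$ if and only if $f(u)\cap f(v)\ne\emptyset$. It is a *proper* interval graph if this can be done with no interval properly containing another.

One inequality is known for all graphs:
$$ts(G)\le bw(G).\tag{1}$$
It is quick to prove. Let $v_1,\dots,v_n$ be a layout of width $k$. Take the path with nodes $1,\dots,n$, rooted at $1$, with
$$X_j=\{v_j\}\cup\{v_i: i<j,\ v_i\text{ has a neighbor }v_m\text{ with }m\ge j\}.$$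
Then $X_1=\{v_1\}$. Each $v_i$ with $i<j$ in $X_j$ is also in $X_{j-1}$, so only $v_j$ is new. An edge $v_iv_j$ with $i<j$ lies in $X_j$. The bags containing $v_i$ are those with indices from $i$ to the largest index of a neighbor of $v_i$ (only index $i$ if no neighbor comes later). These are consecutive, and there are at most $k+1$ of them. So all spans are at most $k$. In particular treespan is always finite.

Two results of Fomin, Heggernes and Telle support the guess: $ts=bw$ holds for proper interval graphs and for caterpillars. Before testing by hand we need a way to bound treespan from below.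

## 2. Tops of vertices, and tests on cliques and stars

Fix an ordered tree decomposition. Let $top(v)$ be the node of $T_v$ closest to the root; it is an ancestor of every node of $T_v$. "Ancestor" and "descendant" are non-strict: a node is its own ancestor. Two nodes are *comparable* if one is an ancestor of the other.

**Fact (a).** The map $top$ is injective.

Indeed $top(v)=j$ for a non-root $j$ means exactly $v\in X_j\setminus X_{\mathrm{parent}(j)}$, and there is at most one such $v$. For the root, $top(v)=r$ means $v\in X_r$, and $|X_r|=1$.

**Fact (b).** If $u=v$ or $uv\in E$, then $top(u)$ and $top(v)$ are comparable; and if $top(u)$ is an ancestor of $top(v)$, then $top(v)\in T_u$.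

Indeed some node $x$ lies in $T_u\cap T_v$. Both tops are ancestors of $x$, so both lie on the path from $x$ to the root and are comparable. If $top(u)$ is the higher one, the path from $x$ up to $top(u)$ lies in the subtree $T_u$ and passes through $top(v)$.

**Cliques.** In a clique with $s$ vertices the tops are distinct and pairwise comparable. If $u$ has the highest one, then all $s$ tops lie in $T_u$, so $u$ has span at least $s-1$. For the complete graph this gives $ts(K_s)\ge s-1=bw(K_s)$. With (1), the guess holds.

**Degrees.** For every vertex $c$ of every graph,
$$ts(G)\ge\lceil\deg(c)/2\rceil.\tag{2}$$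
All neighbors of $c$ have tops comparable with $top(c)$. Suppose $d$ of them have their tops below $top(c)$. These $d$ tops lie in $T_c$, and so does $top(c)$, so $c$ has span at least $d$. The other $\deg(c)-d$ neighbors have tops that are proper ancestors of $top(c)$; if there are any, let $a$ be the one with the highest top. By (b), $top(c)\in T_a$. So $T_a$ contains the path from $top(a)$ down to $top(c)$, hence the tops of all these neighbors and of $c$. Thus $a$ has span at least $\deg(c)-d$, and $\max(d,\deg(c)-d)\ge\deg(c)/2$.

**Stars.** In $K_{1,m}$ put the center in the middle, with $\lceil m/2\rceil$ leaves on one side and $\lfloor m/2\rfloor$ on the other. Then (1) and (2) give $ts=bw=\lceil m/2\rceil$. The star is an interval graph (a long interval containing $m$ disjoint short ones), so the guess passes again.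

## 3. Complete binary trees, where branching does win

The guess really is about interval graphs. Let $B_h$ be the complete binary tree of height $h\ge1$. Use $B_h$ itself as decomposition tree: the root's bag is $\{\mathrm{root}\}$, and the bag at any other $v$ is $\{v,\mathrm{parent}(v)\}$. This is an ordered tree decomposition. A vertex lies in its own bag and in the bags of its children, so its span is its number of children. Hence $ts(B_h)\le2$.

On the other hand, in any layout of a connected graph of diameter $D\ge1$ with $n$ vertices, the first and last vertices are joined by a path of at most $D$ edges, so some edge has length at least $(n-1)/D$. Here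
$$bw(B_h)\ge\left\lceil\frac{2^{h+1}-2}{2h}\right\rceil ,$$
which is $3$ for $h=3$ and tends to infinity with $h$.

**Remark 4.** "Interval" cannot be replaced by "chordal" in what follows: equality fails, with an unbounded gap, already for trees (a tree has no cycles, so it is chordal).

So the volume bound $(n-1)/D$, which is fine for bandwidth, is false for treespan. Any lower bound for treespan must count vertices more carefully.

## 4. Combs, where reading off a layout fails

To prove $bw\le ts$ on interval graphs, a sensible first attempt is this: take an optimal ordered tree decomposition and list the vertices so that $u$ comes before $v$ whenever $top(u)$ is a proper ancestor of $top(v)$. If the tops lie on one path, this works (we will see it in Section 10). If the tree branches, one hopes to interleave the branches.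

The hope fails on a comb. Let $\ell\ge2$. Take a spine $x_{-\ell},\dots,x_\ell$ (a path) and hang one pendant vertex $y_i$ on each $x_i$. It is an interval graph: $x_i\mapsto[2i,2i+2]$, $y_i\mapsto[2i+1,2i+1]$. The layout $x_{-\ell},y_{-\ell},x_{-\ell+1},y_{-\ell+1},\dots$ has width 2, and $ts\ge2$ by (2), since $x_0$ has degree 3. So $ts=bw=2$.

Now take this decomposition. The root bag is $\{y_0\}$, its child is $\{y_0,x_0\}$, and that node has the two children $\{x_0,x_1\}$ and $\{x_0,x_{-1}\}$. For $1\le i\le\ell$ the node with bag $\{x_{i-1},x_i\}$ has a child with bag $\{x_i,y_i\}$ and, if $i<\ell$, a child with bag $\{x_i,x_{i+1}\}$; the negative side is symmetric. No vertex lies in more than three bags, so the maximum span is 2, which is optimal. Yet in every listing that respects the order of the tops, $y_0$ is first and $x_0$ is second. The comb has $4\ell+2$ vertices, and each is at distance at most $\ell+1$ from $x_0$. The last vertex in the listing is $4\ell$ places after $x_0$, so some edge has length at least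
$$\frac{4\ell}{\ell+1}\ge\frac83,$$
that is, at least 3. So this optimal decomposition cannot be turned into an optimal layout by any listing compatible with it. In the good layout one branch is placed *before* the root, and the decomposition does not tell us how to do that in general.

The way around this is never to convert a decomposition into a layout. We define a number $\kappa(G)$ by a combinatorial obstruction, show that the obstruction bounds $ts$ from below in every graph, and show by an algorithm that on interval graphs it is the only obstruction to a good layout:
$$bw\le\kappa\le ts\le bw .$$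

## 5. Clique chains

**Definition (clique chain).** A *clique chain* in $G$ is a sequence $\mathcal K=(K_1,\dots,K_c)$, $c\ge1$, of non-empty cliques such that $K_j\cup K_{j+1}$ is a clique for $1\le j<c$. The $K_j$ may overlap. Put
$$Z(\mathcal K)=\{z\in V:K_j\subseteq N[z]\text{ for some }j\}\supseteq K_1\cup\dots\cup K_c,$$
$$\kappa(G)=\max_{\mathcal K}\left\lceil\frac{|Z(\mathcal K)|-1+\sum_{j=1}^c(|K_j|-1)}{c+1}\right\rceil.$$

That the maximum exists will be part of Theorem 1. Here are some chains.

- The chain $(\{c\})$ has $Z=N[c]$ and gives $\lceil\deg(c)/2\rceil$, the bound (2).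
- The chain $(K)$ with $K$ a clique of size $s$ has $Z\supseteq K$ and gives at least $\frac{2(s-1)}2=s-1$, the clique bound.
- Let $G$ consist of a clique $K$ of size $s$ and $m$ further vertices, pairwise non-adjacent, each adjacent to all of $K$. The chain $(K)$ has $Z=V$ and gives $\lceil\frac{(s+m-1)+(s-1)}2\rceil=s-1+\lceil m/2\rceil$. The layout with $\lceil m/2\rceil$ of the further vertices first, then $K$, then the rest, has exactly this width.
- *Running example.* Let $H$ be the tree with adjacent vertices $x_1,x_2$, leaves $a_1,a_2,a_3$ on $x_1$ and leaves $b_1,b_2,b_3$ on $x_2$. The maximum degree is 4, so (2) gives only 2. The chain $(\{x_1\},\{x_2\})$ has $Z=V$, $|Z|=8$, and gives $\lceil 7/3\rceil=3$. The layout $a_1a_2x_1a_3b_1x_2b_2b_3$ has width 3.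

Why this formula? It is what a short volume argument gives for bandwidth. Take a layout $f$ of width $k$ and a clique chain. Let $a$ and $b$ be the first and last vertices of $Z$ in the layout, with $K_i\subseteq N[a]$ and $K_j\subseteq N[b]$, and say $i\le j$ (otherwise reverse the chain). Walk from $a$ to $b$. The last vertex of $K_i$ is at most $k$ beyond $a$. The first vertex of $K_i$ is at least $|K_i|-1$ places before the last vertex of $K_i$. The last vertex of $K_{i+1}$ is at most $k$ beyond the first vertex of $K_i$, because $K_i\cup K_{i+1}$ is a clique; and so on. Finally $b$ is at most $k$ beyond the first vertex of $K_j$. Hence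
$$|Z|-1\le f(b)-f(a)\le k+\sum_{h=i}^j\bigl(k-(|K_h|-1)\bigr)\le(c+1)k-\sum_{h=1}^c(|K_h|-1),$$
where the last step uses $|K_h|-1\le k$ for every clique. So $\kappa\le bw$ in every graph. We need the stronger $\kappa\le ts$. In a tree there is no "position of $b$"; the segment from $f(a)$ to $f(b)$ has to be replaced by a subtree. This can be done because every vertex of $Z$ is within *one* step of the chain.

## 6. Clique chains bound treespan from below

**Theorem 1.** For every graph $G$, $\kappa(G)\le ts(G)$. (In particular the maximum exists.)

*Proof.* Take an ordered tree decomposition with all spans at most $k$, so $|T_v|\le k+1$ for all $v$. Let $\mathcal K=(K_1,\dots,K_c)$ be a clique chain and $Z=Z(\mathcal K)$. We build a connected set $Y$ of nodes that contains all $top(z)$, $z\in Z$, and is small.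

**Step 1. Find a highest vertex of $Z$.** The purpose is to have a node from which $Y$ can start. The graph $G[Z]$ is connected: the $K_j$ are cliques, consecutive ones have a clique as union, and each $z\in Z$ lies in, or is adjacent to, some $K_j$. If $u\sim v$ then $T_u$ and $T_v$ share a node. Hence $\bigcup_{z\in Z}T_z$ is a subtree of $T$. Its highest node lies in some $T_{z_0}$ with $z_0\in Z$, so it is $top(z_0)$, and every $top(z)$, $z\in Z$, is a descendant of $top(z_0)$. Fix $i$ with $K_i\subseteq N[z_0]$.

**Step 2. Choose a representative of each clique.** We want one subtree that contains all tops of $K_j$. By (b) the tops of $K_j$ are pairwise comparable; let $t_j\in K_j$ have the highest one. Put $\mathrm{Top}(K_j)=\{top(v):v\in K_j\}$. By (a), $|\mathrm{Top}(K_j)|=|K_j|$. By (b), $\mathrm{Top}(K_j)\subseteq T_{t_j}$.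

**Step 3. Build $Y$.** Start with $Y=T_{z_0}$. Then add $T_{t_j}$ for $j=i,i+1,\dots,c$ and after that for $j=i-1,i-2,\dots,1$. We claim that just before $T_{t_j}$ is added,

> $Y$ is connected with highest node $top(z_0)$, and $\mathrm{Top}(K_j)\subseteq Y\cap T_{t_j}$.

The claim says that the new piece overlaps the old one in at least $|K_j|$ nodes; this is the tree version of stepping back by $|K_j|-1$. We prove it along the order of addition. The inclusion in $T_{t_j}$ is Step 2.

For $j=i$, the set $Y=T_{z_0}$ is connected with highest node $top(z_0)$. Each $v\in K_i$ lies in $N[z_0]$, and $top(z_0)$ is an ancestor of $top(v)$, so $top(v)\in T_{z_0}$ by (b).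

For $j\ne i$, let $j'\in\{j-1,j+1\}$ be the neighboring index already processed, so $T_{t_{j'}}\subseteq Y$. Let $v\in K_j$. Since $K_j\cup K_{j'}$ is a clique, $v\in N[t_{j'}]$, and by (b) the tops of $v$ and $t_{j'}$ are comparable. If $top(t_{j'})$ is an ancestor of $top(v)$, then $top(v)\in T_{t_{j'}}\subseteq Y$. Otherwise $top(v)$ is a proper ancestor of $top(t_{j'})$ and, by Step 1, a descendant of $top(z_0)$. So it lies on the path from $top(t_{j'})\in Y$ to $top(z_0)\in Y$, and this path is in $Y$ because $Y$ is connected.

It remains to see that the first half of the claim survives the addition. Since $top(t_j)\in\mathrm{Top}(K_j)\subseteq Y$, the sets $Y$ and $T_{t_j}$ meet, so $Y\cup T_{t_j}$ is connected. All nodes of $T_{t_j}$ are descendants of $top(t_j)$, hence of $top(z_0)$, so the highest node is unchanged. This proves the claim.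

**Step 4. Bound $|Y|$ from above.** We start with at most $k+1$ nodes. Adding $T_{t_j}$ adds at most $(k+1)-|K_j|$ new ones. So at the end
$$|Y|\le(k+1)+\sum_{j=1}^c\bigl(k-(|K_j|-1)\bigr).\tag{3}$$

**Step 5. Bound $|Y|$ from below by $|Z|$.** Let $z\in Z$, say $K_j\subseteq N[z]$. Then $z\in N[t_j]$, so $top(z)$ and $top(t_j)$ are comparable. Either $top(z)$ is a descendant of $top(t_j)$, and then it lies in $T_{t_j}\subseteq Y$ by (b); or it is a proper ancestor of $top(t_j)$ and a descendant of $top(z_0)$, and then it lies on the path between these two nodes of the connected set $Y$. So $top(z)\in Y$ for all $z\in Z$, and (a) gives $|Z|\le|Y|$. With (3),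
$$|Z|-1+\sum_{j=1}^c(|K_j|-1)\le(c+1)k.$$

Take $k=ts(G)$, an integer. Every chain contributes at most $ts(G)$ to the maximum defining $\kappa$, so the values, being integers bounded above, have a maximum, and $\kappa(G)\le ts(G)$. $\square$

## 7. Labelling an interval graph with deadlines

**Theorem 2.** For every interval graph $G$, $bw(G)\le\kappa(G)$.

We need an algorithm that finds a layout of width at most $k$ or fails for a visible reason. Sorting the intervals by left endpoint, or by right endpoint, is not good enough: for the star with $m\ge2$ leaves, whose center is an interval containing all the leaves in its interior, the center comes first or last and the width is $m$ instead of $\lceil m/2\rceil$. The remedy is to follow the right endpoints *unless deadlines force us to do otherwise*.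

**Step 1. Normalize the representation.** We want closed intervals with distinct endpoints. Let $f$ be an interval representation. Choose a point in each $f(v)$ and a point in each $f(u)\cap f(v)$ with $uv\in E$. Replace $f(v)$ by the convex hull of the points chosen for $v$ (its own point and those of its edges). The hull is a closed interval contained in $f(v)$, so no new intersections arise, and adjacent vertices still share their chosen point. Now spread apart coinciding endpoints, placing left endpoints before right endpoints. A left endpoint is before or equal to a right endpoint in the old picture exactly if it is strictly before it in the new one. So we may write the interval of $v$ as $[l(v),r(v)]$ with $l(v)<r(v)$, all $2n$ endpoints distinct, and for $u\ne v$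
$$u\sim v\iff l(u)<r(v)\ \text{and}\ l(v)<r(u).$$

For the running example $H$ we use
$$x_1=[0,8],\ a_1=[1,2],\ a_2=[3,4],\ a_3=[5,6],\ x_2=[7,15],\ b_1=[9,10],\ b_2=[11,12],\ b_3=[13,14].$$

**Step 2. Set up the procedure.** Fix an integer $k\ge0$. Vertices receive positions $1,2,\dots$ in order and are then called $v_1,v_2,\dots$. Once $v_i$ is placed, all its neighbors must be placed by position $i+k$. So at step $p$, with $U_p=V\setminus\{v_1,\dots,v_{p-1}\}$ the set of unlabelled vertices, define for $w\in U_p$ the *deadline*
$$D_p(w)=k+\min\{i<p:v_i\sim w\}\quad(\infty\text{ if there is no such }i),$$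
and for integers $q$
$$S_p(q)=\{w\in U_p:D_p(w)\le q\}.$$
The vertices of $S_p(q)$ must all go into the positions $p,\dots,q$. So we want
$$(I_p):\qquad|S_p(q)|\le q-p+1\quad\text{for all integers }q\ge p-1 .$$
The case $q=p-1$ says $S_p(p-1)=\emptyset$: nobody is overdue. $(I_1)$ holds, since all deadlines are infinite.

Assume $(I_p)$ and $U_p\ne\emptyset$. Call $q\ge p$ *tight* at step $p$ if $|S_p(q)|=q-p+1$: the positions $p,\dots,q$ are then all reserved for $S_p(q)$. If there is a tight $q$, take the smallest one and put $C=S_p(q)$, which is non-empty as $q\ge p$. Otherwise put $C=U_p$. Let $v_p$ be the element of $C$ with the smallest right endpoint.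

**Step 3. Tight values are not too large.** This will ensure that a tight $q$ only involves vertices $v_i$ already placed. Finite deadlines at step $p$ are at most $p-1+k$. So $S_p(q)=S_p(p-1+k)$ for all $q\ge p-1+k$, and by $(I_p)$ this set has size at most $k$. If $q>p-1+k$ were tight, the size would be $q-p+1>k$. Hence
$$q\text{ tight at step }p\ \Longrightarrow\ q-k\le p-1.\tag{4}$$

**Step 4. When the invariant survives.** Let $B_p$ be the set of $w\in U_{p+1}$ adjacent to some $v_i$ with $i\le p$. We show: *if $(I_p)$ holds and $|B_p|\le k$, then $(I_{p+1})$ holds*, that is, $|S_{p+1}(q)|\le q-p$ for all $q\ge p$.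

Let first $p\le q<p+k$. Placing $v_p$ creates only the deadline $p+k>q$, so $S_{p+1}(q)=S_p(q)\setminus\{v_p\}$. If $q$ is not tight at step $p$, then $|S_p(q)|\le q-p$ already. If $q$ is tight and $q_0$ is the smallest tight value, then $v_p\in S_p(q_0)\subseteq S_p(q)$, so removing $v_p$ brings the size down to $q-p$.

Let now $q\ge p+k$. All finite deadlines at step $p+1$ are at most $p+k$, so $S_{p+1}(q)=B_p$, and $|B_p|\le k\le q-p$.

**Step 5. Success gives a layout.** If $|B_p|\le k$ for all $p$, then by Step 4 all vertices get labelled and every $(I_p)$ holds. If $v_i\sim v_p$ with $i<p$, then $D_p(v_p)\le i+k$, while $S_p(p-1)=\emptyset$ gives $D_p(v_p)\ge p$. So $p-i\le k$, and $bw(G)\le k$.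

**The procedure on $H$.** With $k=3$, no value is tight in steps 1, 2, 3, and we place $a_1,a_2,a_3$. The deadline of $x_1$ is $4$, so $q=4$ is tight at step 4, and $v_4=x_1$. Now $x_2$ has deadline $7$. Steps 5 and 6 are free and place $b_1,b_2$; step 7 is forced and places $x_2$; then comes $b_3$. The layout $a_1a_2a_3x_1b_1b_2x_2b_3$ has width 3.

With $k=2$, we place $v_1=a_1$, and $x_1$ gets deadline $3$. Step 2 is free, and $v_2=a_2$. At step 3 the value $q=3$ is tight, so $v_3=x_1$; now $a_3$ and $x_2$ have deadline $5$. At step 4 the smallest tight value is $q=5$ with $S_4(5)=\{a_3,x_2\}$, and $v_4=a_3$ because $6<15$. At step 5 the value $q=5$ is tight with $S_5(5)=\{x_2\}$, so $v_5=x_2$. Now $B_5=\{b_1,b_2,b_3\}$ has $3>k$ elements: failure.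

## 8. Extracting a clique chain from a failed run

Suppose the procedure fails, and let $p$ be the *first* index with $|B_p|\ge k+1$. Then $(I_1),\dots,(I_p)$ hold and $v_1,\dots,v_p$ are defined. The goal is a clique chain that shows $\kappa(G)\ge k+1$.

**Step 6. No unlabelled interval is entirely to the left of a labelled one.** This will turn adjacency to labelled vertices into a condition on left endpoints only.

**Lemma A.** For $t\le p+1$, $w\in U_t$ and $i<t$, it is not the case that $r(w)<l(v_i)$. Hence $w\sim v_i\iff l(w)<r(v_i)$.

*Proof.* We use induction on $t$; the case $t=1$ is vacuous. Suppose the first statement holds for some $t\le p$ and fails for $t+1$. Since $U_{t+1}\subseteq U_t$, the failure must involve $i=t$: there is $w\in U_{t+1}$ with $r(w)<l(v_t)$. Then $r(w)<r(v_t)$. As $v_t$ has the smallest right endpoint in $C$, we have $w\notin C$ at step $t$. So $C\ne U_t$, which means that $C=S_t(q)$ for a tight $q$. As $v_t\in C$, there is $i<t$ with $i\le q-k$ and $v_i\sim v_t$. As $w\in U_t\setminus C$, we have $w\not\sim v_i$. By the induction hypothesis $r(w)<l(v_i)$ is false, so non-adjacency means $r(v_i)<l(w)$. But then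
$$r(v_i)<l(w)<r(w)<l(v_t),$$
which contradicts $v_i\sim v_t$.

For the second statement, adjacency means $l(w)<r(v_i)$ and $l(v_i)<r(w)$, and the second inequality always holds by what was proved, since endpoints are distinct. $\square$

**Step 7. Describe $S_t(q)$ and $B_p$ by left endpoints.** Let $q$ be tight at a step $t\le p$. By (4), $q-k\le t-1$. Since $S_t(q)\ne\emptyset$, some $i\ge1$ satisfies $i+k\le q$, so $q-k\ge1$. By definition, $S_t(q)$ consists of the $w\in U_t$ adjacent to some $v_i$ with $1\le i\le q-k$, so Lemma A gives
$$S_t(q)=\{w\in U_t:\ l(w)<\max_{1\le i\le q-k}r(v_i)\}.\tag{5}$$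
In the same way (Lemma A with $t=p+1$, and with $t=p$ if $p\ge2$)
$$B_p=\{w\in U_{p+1}:l(w)<\max_{i\le p}r(v_i)\},\qquad B_{p-1}=\{w\in U_p:l(w)<\max_{i\le p-1}r(v_i)\}.\tag{6}$$

**Step 8. The failing vertex reaches farthest to the right.** We claim $r(v_p)>r(v_i)$ for all $i<p$. Otherwise $p\ge2$ and the two maxima in (6) are equal. As $U_{p+1}\subseteq U_p$, this gives $B_p\subseteq B_{p-1}$, so $|B_{p-1}|\ge k+1$, contradicting the choice of $p$.

**Step 9. Trace the reservations back.** A vertex placed under a tight value was forced by earlier vertices; we follow the one among them that reaches farthest. Put $s_1=p$. Suppose $s_j$ is given with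
$$(*)\qquad r(v_{s_j})>r(v_i)\quad\text{for all }i<s_j,$$
which for $s_1=p$ is Step 8.

- If no $q$ was tight at step $s_j$, stop and set $m=j$.
- Otherwise let $q_j$ be the smallest tight value at step $s_j$, let $K_j=S_{s_j}(q_j)$ (the set $C$ of that step), and let $s_{j+1}$ be the index $i$ with $1\le i\le q_j-k$ that maximizes $r(v_i)$.

In the second case $s_{j+1}\le q_j-k\le s_j-1$ by (4). Also $(*)$ holds for $s_{j+1}$, since all $i<s_{j+1}$ were among the competitors and endpoints are distinct. The indices decrease strictly, so the process terminates. Write $\rho_j=r(v_{s_j})$. By $(*)$, $\rho_1>\rho_2>\dots>\rho_m$.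

In $H$ with $k=2$ we have $p=5$, so $s_1=5$, $q_1=5$, $K_1=\{x_2\}$. Among $v_1,v_2,v_3=a_1,a_2,x_1$ the farthest reaching is $x_1$, so $s_2=3$, $q_2=3$, $K_2=\{x_1\}$. Then $s_3=1$, where nothing was tight, so $m=3$. The chain $(\{x_2\},\{x_1\})$ is, up to reversal, the one from Section 5.

**Step 10. The sets $K_j$ form a chain, and the gaps are large.** Let $1\le j\le m-1$. Since $q_j$ is tight and $q_j\ge s_{j+1}+k$,
$$|K_j|=q_j-s_j+1\ge s_{j+1}+k-s_j+1,\quad\text{that is,}\quad s_j-s_{j+1}\ge k-(|K_j|-1).\tag{7}$$
By (5) and the choice of $s_{j+1}$, $K_j=\{w\in U_{s_j}:l(w)<\rho_{j+1}\}$. Since $v_{s_j}$ was chosen in $K_j$ with smallest right endpoint, every $w\in K_j$ has $r(w)\ge\rho_j$. So every interval of $K_j$ contains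
$$[\rho_{j+1},\rho_j].\tag{8}$$
Hence $K_j$ is a clique; it is non-empty because it contains $v_{s_j}$. For $j\ge2$ all intervals of $K_j\cup K_{j-1}$ contain the point $\rho_j$, so this union is a clique too.

**Step 11. The case $m=1$.** Nothing was tight at step $p$, so $v_p$ was chosen from all of $U_p$, and every $w\in U_p$ has $r(w)\ge\rho_1$. By (6) and Step 8, every $w\in B_p$ has $l(w)<\rho_1$. So all intervals of $K=\{v_p\}\cup B_p$ contain $\rho_1$, and $K$ is a clique of size at least $k+2$. Since $Z((K))\supseteq K$, the chain $(K)$ gives
$$\kappa(G)\ge\frac{2(|K|-1)}2\ge k+1 .$$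

**Step 12. The case $m\ge2$.** Let $\mathcal K=(K_1,\dots,K_{m-1})$, a clique chain with $c=m-1$ by Step 10, and let
$$Z=\{w\in U_{s_m}:l(w)<\rho_1\}.$$
First, $Z\subseteq Z(\mathcal K)$. At step $s_m$ nothing was tight, so $v_{s_m}$ was chosen from all of $U_{s_m}$, and every $w\in U_{s_m}$ has $r(w)\ge\rho_m$. So the interval of $w\in Z$ meets
$$[\rho_m,\rho_1]=\bigcup_{j=1}^{m-1}[\rho_{j+1},\rho_j],$$
hence some $[\rho_{j+1},\rho_j]$. By (8) it meets every interval of $K_j$, so $K_j\subseteq N[w]$.

Second, $Z$ is large. It contains $v_i$ for $s_m\le i\le p$: these lie in $U_{s_m}$, and $l(v_i)<r(v_i)\le\rho_1$ by Step 8. It contains $B_p$, by (6), Step 8 and $U_{p+1}\subseteq U_{s_m}$; and $B_p$ is disjoint from $\{v_1,\dots,v_p\}$. Since $p=s_1$, summing (7) over $j$ gives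
$$|Z|\ge(s_1-s_m+1)+(k+1)\ge\sum_{j=1}^c\bigl(k-(|K_j|-1)\bigr)+k+2 .$$
Therefore
$$|Z(\mathcal K)|-1+\sum_{j=1}^c(|K_j|-1)\ge ck+k+1=(c+1)k+1,$$
and, rounding up after division by $c+1$, $\kappa(G)\ge k+1$.

**Step 13. Conclusion.** For every integer $k\ge0$ we have $bw(G)\le k$ (success) or $\kappa(G)\ge k+1$ (failure). A chain consisting of one singleton shows $\kappa(G)\ge0$, so we may take $k=\kappa(G)$. The second alternative is then impossible, so $bw(G)\le\kappa(G)$. This proves Theorem 2. $\square$

## 9. Equality on interval graphs, and deciding treespan

**Main Theorem.** For every interval graph, $bw(G)=ts(G)=\kappa(G)$.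

*Proof.* $bw(G)\le\kappa(G)$ by Theorem 2, $\kappa(G)\le ts(G)$ by Theorem 1, and $ts(G)\le bw(G)$ by (1). $\square$

So the first guess is correct. It follows that the second half of the question also has a positive answer: *there is a polynomial-time algorithm that, given an interval graph $G$ and an integer $k$, decides whether $ts(G)\le k$.* On interval graphs this is the same question as "$bw(G)\le k$?", which is polynomial by Kleitman and Vohra. One may also use the procedure of Section 7. An interval representation can be computed in polynomial time (Booth–Lueker 1976). For $k<0$ the answer is no. For $k\ge0$ the procedure has at most $n$ steps. Each step computes deadlines, looks for the smallest tight $q$ among $p,\dots,p-1+k$ (and no further than $n$, since a tight $q$ satisfies $q-p+1=|S_p(q)|\le|U_p|=n-p+1$), and compares right endpoints. It returns a layout of width at most $k$, or, by Section 8, a clique chain that certifies $ts(G)>k$.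

The known equality for proper interval graphs is a special case. So is the one for caterpillars (trees with a path such that every vertex lies on it or is adjacent to it): represent the path vertices $x_i$ by $[2i,2i+2]$, and the leaves at $x_i$ by distinct points strictly between $2i$ and $2i+2$.

## 10. Graphs without three pairwise non-adjacent vertices

In Section 4 the conversion of a decomposition into a layout failed because a branch would have to be moved in front of the root. There is a class of graphs, not confined to interval graphs, where this can be done.

**Theorem 3.** If $G$ has no three pairwise non-adjacent vertices, then $ts(G)=bw(G)$.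

*Proof.* By (1) only $bw\le ts$ is needed. Take an ordered tree decomposition with all spans at most $k:=ts(G)$.

**Step 1. Pass to a rooted tree on $V$.** We want to work with vertices rather than bags. Let $u<v$ if $top(u)$ is a proper ancestor of $top(v)$. By (a) the tops are distinct nodes of a rooted tree, and the vertex of the root bag has its top at the root. So this is the order of a rooted tree $F$ on $V$, with that vertex as root. By (b) adjacent vertices are comparable. Let
$$cl(v)=\{u:v<u\le w\text{ for some }w\in N(v)\}.$$
If $v<u\le w$ with $w\in N(v)$, then $top(w)\in T_v$ by (b), and $top(u)$ lies on the path from $top(v)$ to $top(w)$, so $top(u)\in T_v\setminus\{top(v)\}$. By (a),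
$$|cl(v)|\le|T_v|-1\le k.\tag{9}$$

**Step 2. The shape of $F$.** Sets of pairwise incomparable vertices are independent in $G$, so they have size at most 2. If $F$ is a path, list $V$ in its order. For an edge $vw$ with $v<w$, all vertices $u$ with $v<u\le w$ are in $cl(v)$, so by (9) the edge has length at most $k$, and we are done. Otherwise follow $F$ from the root to the first vertex with more than one child. Its children are incomparable, so there are exactly two, and below each of them $F$ does not branch again, or there would be three incomparable vertices. So $F$ is a path $p_1<\dots<p_t$ from the root, followed by two chains below $p_t$,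
$$\lambda_1<\dots<\lambda_a,\qquad\mu_1<\dots<\mu_b,\qquad a,b\ge1,$$
with no edge between a $\lambda$ and a $\mu$.

**Step 3. How far the $p_i$ reach.** Let $g_i=\max\{j:p_i\sim\lambda_j\}$ and $h_i=\max\{j:p_i\sim\mu_j\}$, each $0$ if there is no such $j$. If $g_i=h_i=0$, then $\{p_i,\lambda_1,\mu_1\}$ is independent, a contradiction; so $g_i+h_i\ge1$. Since $p_i$ has a neighbor below $p_t$, the set $cl(p_i)$ contains $p_{i+1},\dots,p_t$, as well as $\lambda_1,\dots,\lambda_{g_i}$ and $\mu_1,\dots,\mu_{h_i}$. By (9),
$$t-i+g_i+h_i\le k\quad(1\le i\le t),\qquad\text{and with }i=1:\quad t\le k.\tag{10}$$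

**Step 4. Place one branch before the root, the other behind.** Put $\lambda_j$ at position $1-j$, $\mu_j$ at $t+j$, and $p_i$ at $\pi_i$, where $\pi$ is a permutation of $\{1,\dots,t\}$ still to be chosen. The positions are consecutive integers; a shift makes this a layout. We check the edges. Inside a chain, $\lambda_i\sim\lambda_j$ with $i<j$ has length $j-i\le|cl(\lambda_i)|\le k$, and likewise for $\mu$. Edges among the $p_i$ have length at most $t-1<k$. An edge $p_i\lambda_j$ has length $\pi_i+j-1\le\pi_i+g_i-1$, which is at most $k$ if $\pi_i\le k+1-g_i$. An edge $p_i\mu_j$ has length $t+j-\pi_i\le t+h_i-\pi_i$, which is at most $k$ if $\pi_i\ge t+h_i-k$. So it suffices that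
$$\alpha_i:=\max(1,\,t+h_i-k)\ \le\ \pi_i\ \le\ \beta_i:=\min(t,\,k+1-g_i)\qquad(1\le i\le t).\tag{11}$$

**Step 5. Estimate the allowed ranges.** From (10),
$$t+h_i-k\le i,\qquad k+1-g_i\ge t-i+1,$$
and the number of integers in $[t+h_i-k,\,k+1-g_i]$ is
$$2k+2-t-(g_i+h_i)\ \ge\ 2k+2-t-(k-t+i)=k+2-i\ \ge\ 2,$$
using $i\le t\le k$. So $\alpha_i\le\beta_i$: we have $1\le t$, $t+h_i-k\le i\le t$, $1\le t-i+1\le k+1-g_i$, and $t+h_i-k\le k+1-g_i$.

**Step 6. Choose $\pi$ by Hall's theorem.** We need distinct $\pi_i\in[\alpha_i,\beta_i]\cap\mathbb Z\subseteq\{1,\dots,t\}$. It suffices that for all $1\le x\le y\le t$ at most $y-x+1$ indices $i$ satisfy $[\alpha_i,\beta_i]\subseteq[x,y]$. Indeed, for a set $J$ of indices, the union of the integer intervals of $J$ splits into maximal runs of consecutive integers; each interval lies in one run, and each run contains at most as many of the intervals as it has elements. Summing over the runs gives Hall's condition for $J$. Now let $[\alpha_i,\beta_i]\subseteq[x,y]$.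

- If $x=1$ and $y=t$, there are at most $t=y-x+1$ indices.
- If $x>1$ and $y=t$, then $\alpha_i\ge x>1$, so $x\le\alpha_i=t+h_i-k\le i$. There are at most $t-x+1$ such indices.
- If $x=1$ and $y<t$, then $\beta_i\le y<t$, so $y\ge\beta_i=k+1-g_i\ge t-i+1$, that is, $i\ge t-y+1$. There are at most $y$ such indices.
- If $x>1$ and $y<t$, then $\alpha_i=t+h_i-k$ and $\beta_i=k+1-g_i$, so Step 5 gives $k+2-i\le y-x+1$. Hence $i\ge k+1-(y-x)\ge t+1-(y-x)$, and there are at most $y-x$ such indices.

So distinct $\pi_i$ satisfying (11) exist. Being $t$ distinct elements of $\{1,\dots,t\}$, they form a permutation, and Step 4 gives a layout of width at most $k$. Hence $bw(G)\le k=ts(G)$. $\square$
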